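\title{The Pascal adic transformation is weakly mixing}

\begin{abstract}
We prove that the Pascal adic transformation is weakly mixing for every Bernoulli measure $\mu_p$, $0<p<1$. An eigenvalue $e^{2\pi \mathrm{i}\theta}$ would force $\theta\binom{n}{S_n}$ to tend to $0$ modulo $1$ along almost every path $(n,S_n)$ of the Pascal graph. We show that this fails uniformly: there is $\varepsilon_p>0$ such that, for every real $\theta\notin\mathbb Z$, the upper limit of the distance from $\theta\binom{n}{S_n}$ to the integers is at least $\varepsilon_p$ for almost every path. The proof splits $\theta\binom tk$ into a small real solution of the Pascal rule and an exact solution modulo $1$. The first part is controlled by a mean value identity and a maximum principle, the second by finite differences along the edge of a triangle of zeros.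
\end{abstract}

\section{The problem and the results}\label{sec:intro}

The Pascal graph has vertices $(n,k)$ with $0\le k\le n$ and edges from $(n,k)$ to $(n+1,k)$ and to $(n+1,k+1)$. An infinite path from $(0,0)$ is recorded by its steps as a point $x=x_1x_2x_3\dots$ of $X=\{0,1\}^{\mathbb N}$; at level $n$ it passes through the vertex $(n,S_n(x))$, where $S_n(x)=x_1+\dots+x_n$.

Two paths $x\ne y$ are \emph{comparable} if for some $n$ they pass through the same vertex at level $n$ and coincide afterwards, that is, $S_n(x)=S_n(y)$ and $x_i=y_i$ for all $i>n$. If $j$ is the last coordinate in which comparable paths differ, we put $x<y$ when $x_j=0$ and $y_j=1$. The same rule orders the finite words of given length and given number of ones; for length $4$ and two ones,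
\begin{equation}\label{eq:example-order}
1100<1010<0110<1001<0101<0011 .
\end{equation}
The \emph{Pascal adic transformation} $T$ sends a path to its immediate successor. Every $x$ that is not eventually constant begins with a block $0^i1^j10$ for some $i,j\ge0$, and
\[
T\bigl(0^i1^j10\,x_{i+j+3}x_{i+j+4}\dots\bigr)=1^j0^i01\,x_{i+j+3}x_{i+j+4}\dots .
\]
For $0<p<1$ let $\mu_p$ be the product measure on $X$ with $\mu_p(x_i=0)=p$ and $\mu_p(x_i=1)=1-p$. On each of the disjoint cylinders $0^i1^j10$ the map $T$ permutes finitely many coordinates, and the images $1^j0^i01$ are again disjoint; so $T$ preserves $\mu_p$. The measures $\mu_p$ are exactly the ergodic $T$-invariant probability measures not supported on eventually constant sequences, and it is known that $(X,\mu_p,T)$ is ergodic, has zero entropy and is loosely Bernoulli. Of these facts we use only invariance and ergodicity.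

A measure-preserving system $(X,\mu,T)$ is \emph{weakly mixing} if it has no nonconstant measurable eigenfunction, that is, no nonconstant measurable $f\colon X\to\mathbb C$ with $f\circ T=\lambda f$ almost everywhere. Equivalently,
\[
\frac1N\sum_{n=0}^{N-1}\bigl|\mu(T^{-n}A\cap A')-\mu(A)\mu(A')\bigr|\to0
\]
for all measurable sets $A,A'$. An eigenfunction of modulus one is a clock hidden in the system: it turns by a fixed angle at each application of $T$. The problem, which comes from \cite{pascal}, where it is not known whether the Pascal adic transformation is weakly mixing, is to determine the set of $p\in(0,1)$ for which $(X,\mu_p,T)$ has no such clock.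

A comparison shows what decides the question. Read $x\in X$ as the $2$-adic integer $\sum_i x_i2^{i-1}$ and consider the odometer $x\mapsto x+1$. Changing the coordinate $n+1$ from $0$ to $1$ takes $2^n$ steps. A measurable function is nearly determined by finitely many coordinates and so barely notices a change in a remote one; an eigenvalue should therefore satisfy $\lambda^{2^n}\to1$. Dyadic roots of unity do, and they are eigenvalues, with eigenfunctions $\exp\bigl(2\pi\mathrm i\,2^{-m}\sum_{i\le m}x_i2^{i-1}\bigr)$. For the Pascal adic transformation the corresponding remote change replaces $x_{n+1}x_{n+2}=10$ by $01$, and it takes $\binom{n}{S_n(x)}$ steps (Lemma~\ref{lem:swap}). The condition becomes $\lambda^{\binom n{S_n(x)}}\to1$ along almost every path. The powers of $2$ divide one another, while the binomial coefficients met by a random path show no such structure, so one guesses that only $\lambda=1$ survives. The guess is correct.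

\begin{theorem}\label{thm:A}
The system $(X,\mu_p,T)$ is weakly mixing for every $p\in(0,1)$.
\end{theorem}

We write $\|\cdot\|$ for the distance to the nearest integer, on $\mathbb R$ and on $\mathbb R/\mathbb Z$. Theorem~\ref{thm:A} follows from a statement about binomial coefficients along a random walk, in which the necessary condition for an eigenvalue fails by an amount that does not depend on the candidate eigenvalue.

\begin{theorem}\label{thm:B}
For every $p\in(0,1)$ there is $\varepsilon_p>0$ such that for every $\theta\in\mathbb R\setminus\mathbb Z$,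
\[
\limsup_{n\to\infty}\Bigl\|\theta\binom{n}{S_n(x)}\Bigr\|\ge\varepsilon_p\qquad\text{for $\mu_p$-almost every $x$.}
\]
\end{theorem}

The assumption $0<p<1$ cannot be dropped: on a constant path all the binomial coefficients equal $1$, and the upper limit is $\|\theta\|$, which has no positive lower bound.

Section~\ref{sec:reduction} derives Theorem~\ref{thm:A} from Theorem~\ref{thm:B}. Section~\ref{sec:model} works out the case $\theta=1/q$ and uses it to lay out the proof of Theorem~\ref{thm:B}, which occupies Sections~\ref{sec:pascal}--\ref{sec:edge}.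

\subsection*{Notation and standard facts}
Throughout, $a=1-p$ is the probability of a one, $b=p$ is the probability of a zero, and $\mathbb P=\mu_p$. Under $\mathbb P$ the sequence $S_n$ is a random walk with Bernoulli steps of mean $a$. We set $\binom nk=0$ for $n\ge0$ and $k<0$ or $k>n$. Besides the central limit theorem and the strong law of large numbers we use the following.
\begin{itemize}
\item \emph{Local limit theorem.} Let $\xi_1,\xi_2,\dots$ be i.i.d.\ integer random variables with mean $m$, variance $\sigma^2\in(0,\infty)$ and span $1$ (the differences of their possible values generate $\mathbb Z$). Then, uniformly in $l\in\mathbb Z$,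
\[
\sqrt N\,\mathbb P(\xi_1+\dots+\xi_N=l)-\frac1{\sigma\sqrt{2\pi}}\exp\Bigl(-\frac{(l-Nm)^2}{2N\sigma^2}\Bigr)\to0\qquad(N\to\infty).
\]
\item \emph{Hewitt--Savage $0$--$1$ law.} For an i.i.d.\ sequence, an event invariant under every permutation of finitely many coordinates has probability $0$ or $1$.
\item \emph{Kochen--Stone lemma.} If $\sum_i\mathbb P(A_i)=\infty$, then
\[
\mathbb P(A_i\text{ infinitely often})\ \ge\ \limsup_{M\to\infty}\ \frac{\bigl(\sum_{i\le M}\mathbb P(A_i)\bigr)^2}{\sum_{i,j\le M}\mathbb P(A_i\cap A_j)} .
\]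
\end{itemize}

\section{From eigenfunctions to binomial coefficients}\label{sec:reduction}

\begin{lemma}\label{lem:swap}
Let $w$ be a word of length $n$ with $k$ ones and let $z\in X$ be not eventually constant. Then $T^{\binom nk}(w10z)=w01z$.
\end{lemma}

In \eqref{eq:example-order}, for instance, $n=2$, $k=1$, and both $1010\to1001$ and $0110\to0101$ take two steps.

\begin{proof}
Let $v<v'$ be words of the same length $m$ with the same number of ones, and let $y$ lie between $vz$ and $v'z$. Then $y$ has the tail $z$ after coordinate $m$: otherwise the last difference of $y$ from $vz$ and from $v'z$ would be the same coordinate $j>m$, and $y$ would lie above both or below both. So $T$ leads from $vz$ to $v'z$ through the words between $v$ and $v'$, and the number of steps is $\operatorname{rank}(v')-\operatorname{rank}(v)$, where the rank of a word is the number of smaller words with the same length and the same number of ones.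

Among the words of length $m+1$ with $l$ ones, the $\binom ml$ words ending in $0$ come first. Hence $\operatorname{rank}(v0)=\operatorname{rank}(v)$, and $\operatorname{rank}(v1)=\binom ml+\operatorname{rank}(v)$ if $v1$ has length $m+1$ and $l$ ones. This gives
\[
\operatorname{rank}(w01)=\tbinom{n+1}{k+1}+\operatorname{rank}(w),\qquad \operatorname{rank}(w10)=\tbinom{n}{k+1}+\operatorname{rank}(w),
\]
and the difference is $\binom nk$.
\end{proof}

For $\theta\in\mathbb R$ and $0<\varepsilon<\frac12$ put
\[
B_\varepsilon=\Bigl\{(n,k):0\le k\le n,\ \Bigl\|\theta\binom nk\Bigr\|>\varepsilon\Bigr\}.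
\]

\begin{proposition}\label{prop:necessary}
Let $f$ be measurable with $|f|=1$ and $f\circ T=e^{2\pi\mathrm i\theta}f$ almost everywhere. Then $\|\theta\binom n{S_n}\|\to0$ almost surely.
\end{proposition}

Swapping the coordinates $n+1$ and $n+2$ for one fixed $n$ gives only convergence in probability. To obtain almost sure convergence with no information on how fast $f$ is approximated by functions of finitely many coordinates, we test all times at once with a single swap performed at a random time.

\begin{proof}
For almost every $x$ we have $f(T^jx)=e^{2\pi\mathrm i\theta j}f(x)$ for all $j\ge0$. The swap of the coordinates $n+1$ and $n+2$ preserves $\mathbb P$, so by Lemma~\ref{lem:swap}, for almost every $x$ and every $n$ with $x_{n+1}\ne x_{n+2}$, this swap multiplies $f(x)$ by $\exp\bigl(\pm2\pi\mathrm i\theta\binom n{S_n}\bigr)$.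

Fix $\varepsilon\in(0,\frac12)$ and $n_0\ge1$. Let $\tau$ be the least $n\ge n_0$ with $n\equiv n_0\pmod 2$, $(n,S_n)\in B_\varepsilon$ and $x_{n+1}\ne x_{n+2}$. Let $\Sigma x$ be $x$ with the coordinates $\tau+1,\tau+2$ swapped, and $\Sigma x=x$ if $\tau=\infty$. The conditions at the times $n\le\tau-2$ involve only coordinates up to $\tau$, and the condition at time $\tau$ is symmetric in $x_{\tau+1},x_{\tau+2}$; this is the reason for the parity restriction. Hence $\tau(\Sigma x)=\tau(x)$. On each set $\{\tau=n\}$ the map $\Sigma$ is a fixed swap that sends the set to itself, so $\Sigma$ preserves $\mathbb P$, and it fixes the first $n_0$ coordinates.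

Let $f_{n_0}=\mathbb E[f\mid x_1,\dots,x_{n_0}]$. Then $f_{n_0}\circ\Sigma=f_{n_0}$, so
\[
\|f\circ\Sigma-f\|_{L^2}\le\|(f-f_{n_0})\circ\Sigma\|_{L^2}+\|f_{n_0}-f\|_{L^2}=2\|f-f_{n_0}\|_{L^2}.
\]
On $\{\tau<\infty\}$ we have $|f\circ\Sigma-f|=2\bigl|\sin\pi\theta\binom\tau{S_\tau}\bigr|\ge4\varepsilon$, because $|\sin\pi\phi|\ge2\|\phi\|$. Therefore $16\varepsilon^2\,\mathbb P(\tau<\infty)\le4\|f-f_{n_0}\|_{L^2}^2$, which tends to $0$ as $n_0\to\infty$ by martingale convergence.

Let $\sigma$ be the least $n\ge n_0$ with $n\equiv n_0\pmod2$ and $(n,S_n)\in B_\varepsilon$. It is a stopping time, so given $\sigma<\infty$ the event $x_{\sigma+1}\ne x_{\sigma+2}$ has probability $2ab$, and on that event $\tau=\sigma$. Thus $\mathbb P(\sigma<\infty)\le\mathbb P(\tau<\infty)/(2ab)\to0$. Applying this to $n_0$ and $n_0+1$ gives $\mathbb P(\exists n\ge n_0:(n,S_n)\in B_\varepsilon)\to0$ for every $\varepsilon$, which is the claim.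
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]
Let $f$ be a nonconstant measurable function with $f\circ T=\lambda f$. Since $T$ preserves $\mathbb P$, the functions $|f|$ and $|\lambda||f|$ have the same distribution; as $f$ is finite and not almost everywhere zero, this forces $|\lambda|=1$. By ergodicity the invariant function $|f|$ is constant, say $|f|=1$, and $\lambda\ne1$ because $f$ is not constant. So $\lambda=e^{2\pi\mathrm i\theta}$ with $\theta\notin\mathbb Z$, and Proposition~\ref{prop:necessary} contradicts Theorem~\ref{thm:B}.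
\end{proof}

\section{The case $\theta=1/q$ and the plan of the proof}\label{sec:model}

Rational $\theta$ can be excluded at once. Let $\theta=r/N$ in lowest terms with $N\ge2$, and let $q$ be a prime divisor of $N$. Since $(1+z)^{q^m}\equiv1+z^{q^m}\pmod q$, we have $\binom{q^m}k\equiv0$ for $0<k<q^m$, and the Pascal rule gives $\binom{q^m-1}k\equiv(-1)^k\pmod q$. So $\|\theta\binom n{S_n}\|\ge1/N$ at the times $n=q^m-1$, for every path. This bound degenerates as $N\to\infty$ and says nothing about irrational $\theta$. The following second look at $\theta=1/q$ shows the mechanism that does generalize.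

Let $q$ be a prime and $u(t,k)=\binom tk/q\in\mathbb R/\mathbb Z$. In row $q$ we have $u(q,k)=0$ for $0<k<q$ and $u(q,0)=1/q$. A cell both of whose parents $(t,k-1),(t,k)$ carry the value $0$ carries the value $0$, so $u$ vanishes on the triangle
\[
Z=\{(t,k):t\ge q,\ t-q<k<q\}.
\]
A walk that is at $(q,\kappa)$ with $0<\kappa<q$ sees only zeros for a while, but it must leave $Z$. Suppose that it makes $\kappa$ zeros before it makes $q-\kappa$ ones. Then it leaves through the left edge, the diagonal of cells $(q+i,i)$. From $(1+z)^{q+i}\equiv(1+z^q)(1+z)^i$ we read off the values on the edge and on the diagonals behind it: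
\[
u(q+i,\,i-l)=\frac1q\binom il\qquad(0\le l\le i,\ i-l<q).
\]
On the edge, $l=0$, the value is $1/q$. For $q=2$ this is as far from an integer as possible and we are done. For large $q$ it is small, and we let the walk make $l$ more zeros. It then arrives on the diagonal of depth $l$, at an index $i$ that is a sum of about $\kappa$ independent variables and so is spread over a window of length about $\sqrt\kappa$, which is of order $\sqrt q$ for a typical $\kappa$. At depth $1$ the value $i/q$ moves by only $O(q^{-1/2})$ across such a window, and it may be close to an integer throughout. At depth $3$ the identity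
\[
\binom{i+3h}3-3\binom{i+2h}3+3\binom{i+h}3-\binom i3=h^3
\]
helps. If $h^3/q$ lies in $[\frac1{32},\frac14]$, the four values $\binom{i+jh}3/q$, $0\le j\le3$, cannot all be closer than $\frac1{256}$ to an integer, since the coefficients have absolute sum $8$. Such an $h$ is of order $q^{1/3}$, much smaller than the window. So about a quarter of the indices in the window, at least, carry a value that is not small, and the local limit theorem says that the walk arrives at each index of the window with comparable probability. The bounds do not depend on $q$. Section~\ref{sec:edge} carries out this count in general.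

For arbitrary $\theta$ we argue by contradiction and assume that the walk eventually meets only \emph{good} cells, where $\theta\binom tk\equiv\delta(t,k)$ with $|\delta|\le\varepsilon$. Now there are no exact zeros to start from. On a region of good cells $\delta$ is a small real solution of the Pascal rule, and this alone is no contradiction: the array
\begin{equation}\label{eq:pattern}
\begin{array}{c|rrrrrrr}
t=0&1&-1&0&1&-1&0&\cdots\\
t=1&1&0&-1&1&0&-1&\cdots\\
t=2&0&1&-1&0&1&-1&\cdots\\
t=3&-1&1&0&-1&1&0&\cdots
\end{array}
\end{equation}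
extends to a bounded solution on all of $\mathbb Z^2$, of period $3$ in $k$ and $6$ in $t$, and so does $\varepsilon$ times it. The arithmetic enters through the identity $(k+1)\binom t{k+1}=(t-k)\binom tk$. The corresponding operator $D$ kills $\theta\binom tk$ and has integer coefficients, so $D\delta$ is an \emph{integer} solution of the Pascal rule, of size at most $(t+1)\varepsilon$. The plan is as follows.
\begin{enumerate}
\item \emph{Widen the good region} (Section~\ref{sec:lens}). At suitable scales $n$ the hypothesis yields two paths, bordered by good boxes of radius about $\log n$, that enclose a lens of width about $\sqrt n$.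
\item \emph{Split} (Section~\ref{sec:split}). On boxes of radius about $\log n$ the integer function $-D\delta$ satisfies an exact recurrence and extends to a function $E$ on $\mathbb Z^2$. Solving $Df=-E$ continues $\delta$ to a real function $f$, and $u=\theta\binom tk-f$ modulo $1$ vanishes exactly on the lens. A maximum principle bounds $f$ on the lens, and this reduces the order of the recurrence for $E$ from about $\log n$ to $10$.
\item \emph{Keep $f$ small along the walk} (Section~\ref{sec:strip}) for as long as the walk stays in the triangle of zeros of $u$.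
\item \emph{Conclude.} If the triangle is unbounded on both sides, $f$ stays small forever and algebra gives $\theta\in\mathbb Z$ (Section~\ref{sec:unbounded}). Otherwise the triangle has an edge and the argument above applies to $u$ (Section~\ref{sec:edge}). The window is then only known to have length about $n^{1/4}$, so depth $5$ replaces depth $3$.
\end{enumerate}

\section{Real solutions of the Pascal rule}\label{sec:pascal}

A \emph{cell} is a point $(t,k)\in\mathbb Z^2$, with \emph{row} $t$ and \emph{column} $k$. The box $Q_r(y)$ is the set of cells at sup-distance at most $r$ from the cell $y$. A function $g$ with values in $\mathbb R$ or $\mathbb R/\mathbb Z$ is \emph{Pascal} on a set of cells if $g(t+1,k)=g(t,k)+g(t,k-1)$ whenever the three cells lie in the set. The function $\binom tk$ is Pascal on the rows $t\ge0$, for all $k\in\mathbb Z$. With the shifts $(Ug)(t,k)=g(t,k+1)$ and $(Vg)(t,k)=g(t+1,k)$ the Pascal rule reads $V=1+U^{-1}$.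

\subsection{The operator $D$}
Put
\[
(Dg)(t,k)=(k+1)\,g(t,k+1)-(t-k)\,g(t,k).
\]
The coefficients are integers, so $D$ acts on functions with values in $\mathbb Z$, $\mathbb R$ or $\mathbb R/\mathbb Z$. In terms of row generating functions $G_t(z)=\sum_kg(t,k)z^k$ it is the map $G_t\mapsto(1+z)G_t'-tG_t$, which sends $(1+z)^tH$ to $(1+z)^{t+1}H'$. This explains the first two parts of the next lemma.

\begin{lemma}\label{lem:D}
\begin{enumerate}
\item[(a)] $D\binom tk=0$ for all $t\ge0$ and $k\in\mathbb Z$.
\item[(b)] If $g$ is Pascal on $[t_1,t_2]\times[k_1,k_2]$, then $Dg$ is Pascal on $[t_1,t_2]\times[k_1,k_2-1]$; infinite endpoints are allowed.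
\item[(c)] If $0\le k\le t$ and $|g|\le\varepsilon$ at $(t,k)$ and $(t,k+1)$, then $|Dg(t,k)|\le(t+1)\varepsilon$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $0\le k<t$ this is the ratio of consecutive binomial coefficients. For $k=-1$ and $k=t$ the only nonzero binomial coefficient has the factor $0$, and for the other $k$ both vanish.

(b) We have
\[
Dg(t+1,k+1)=(k+2)\bigl[g(t,k+2)+g(t,k+1)\bigr]-(t-k)\bigl[g(t,k+1)+g(t,k)\bigr].
\]
Both this expression and $Dg(t,k+1)+Dg(t,k)$ have the coefficients $k+2$, $2k+2-t$ and $-(t-k)$ at $g(t,k+2)$, $g(t,k+1)$ and $g(t,k)$.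

(c) The absolute values of the two coefficients add up to $t+1$.
\end{proof}

\subsection{A mean value identity and a gradient estimate}
An exponential $\zeta^k\xi^t$ is Pascal when $\xi=1+\zeta^{-1}$, and it is bounded on $\mathbb Z^2$ when $|\zeta|=|\xi|=1$, which means $\zeta=\omega^{\pm1}$ with $\omega=e^{2\pi\mathrm i/3}$. These are the roots of $1+\zeta+\zeta^2$. So we put
\[
\Lambda=1+U+U^2
\]
and expect $\Lambda g$ to be small whenever $g$ is Pascal and bounded on a large box. The proof rests on a hidden harmonicity. If $g$ is Pascal on $[t-1,t+2]\times[k-2,k+1]$, then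
\begin{equation}\label{eq:mean}
3g(t,k)=-g(t-1,k-2)-g(t-1,k+1)+g(t+2,k+1).
\end{equation}
Indeed, three applications of the rule give $g(t+2,k+1)=g(t-1,k+1)+3g(t-1,k)+3g(t-1,k-1)+g(t-1,k-2)$, and the two middle terms add up to $3g(t,k)$. The signs disappear for $\tilde g(t,k)=(-1)^tg(t,k)$. Let $\sigma_1,\sigma_2,\sigma_3$ be the shifts $\sigma_i\tilde g(c)=\tilde g(c+v_i)$ by
\[
v_1=(-1,-2),\qquad v_2=(-1,1),\qquad v_3=(2,1),
\]
and let $P=\frac13(\sigma_1+\sigma_2+\sigma_3)$. Then \eqref{eq:mean} says $\tilde g=P\tilde g$: the function $\tilde g$ is harmonic for the random walk with the three steps $v_i$, whose sum is zero. Moreover $\Lambda$ is a gradient for this walk: if $c=(t,k)$ and $c'=c-v_1=(t+1,k+2)$, then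
\begin{equation}\label{eq:gradient}
(\sigma_1\tilde g-\tilde g)(c')=(-1)^t\bigl[g(t,k)+g(t+1,k+2)\bigr]=(-1)^t\Lambda g(c).
\end{equation}

\begin{lemma}\label{lem:gradient}
Let $g$ be real and Pascal on $Q_r(y)$ with $|g|\le G$ there, and let $m\ge1$. Then $|\Lambda g|\le2G/\sqrt m$ on $Q_{r-2m-2}(y)$. Consequently $|\Lambda^sg|\le G\,(2/\sqrt m)^s$ on $Q_{r-s(2m+2)}(y)$.
\end{lemma}

\begin{proof}
Let $c\in Q_{r-2m-2}(y)$ and $c'=c-v_1$. In \eqref{eq:gradient} replace $\tilde g(c')$ by $P^m\tilde g(c')$ and $\sigma_1\tilde g(c')$ by $\sigma_1P^{m-1}\tilde g(c')$. This uses \eqref{eq:mean} only at cells reached from $c'$ in at most $m-1$ steps, which lie within $2(m-1)$ of $c'$; the rectangles needed lie in $Q_{2m}(c')\subset Q_{2m+2}(c)\subset Q_r(y)$. Therefore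
\[
\pm\Lambda g(c)=(\sigma_1-P)P^{m-1}\tilde g(c')=\tfrac13\bigl[(\sigma_1-\sigma_2)P^{m-1}\tilde g+(\sigma_1-\sigma_3)P^{m-1}\tilde g\bigr](c').
\]
We bound the sum of the absolute values of the coefficients of $(\sigma_1-\sigma_2)P^{m-1}$ as a polynomial in the commuting shifts. Expand
\[
(\sigma_1-\sigma_2)P^{m-1}=3^{-(m-1)}\sum_{N=0}^{m-1}\binom{m-1}N\sigma_3^{\,m-1-N}(\sigma_1-\sigma_2)(\sigma_1+\sigma_2)^N .
\]
The coefficients of $(\sigma_1-\sigma_2)(\sigma_1+\sigma_2)^N$ are $\binom Nj-\binom N{j-1}$, $0\le j\le N+1$. Since $\binom Nj$ increases and then decreases, their absolute sum is $2\binom N{\lfloor N/2\rfloor}$. We have $\binom N{\lfloor N/2\rfloor}\le2^N/\sqrt{N+1}$. For $N=2j$ this follows by induction, because $4^{-j}\binom{2j}j$ is multiplied by $\frac{2j+1}{2j+2}\le\sqrt{\frac{2j+1}{2j+3}}$ when $j$ increases by one; for $N=2j+1$ use $2^{-N}\binom Nj=2^{-(N+1)}\binom{N+1}{j+1}$. So the absolute sum is at most $\mathbb E\bigl[2/\sqrt{N+1}\bigr]$, where $N$ is binomial with parameters $m-1$ and $\frac23$. From $\frac1{N+1}\binom{m-1}N=\frac1m\binom m{N+1}$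 we get $\mathbb E\bigl[\frac1{N+1}\bigr]=\frac{3}{2m}\bigl(1-3^{-m}\bigr)$, and the Cauchy--Schwarz inequality gives $\mathbb E\bigl[2/\sqrt{N+1}\bigr]\le2\sqrt{3/(2m)}$. Exchanging the roles of $\sigma_2$ and $\sigma_3$ gives the same bound for the second term. Altogether $|\Lambda g(c)|\le\frac43\sqrt{3/2}\;G/\sqrt m\le2G/\sqrt m$. Since $\Lambda g$ is Pascal on the smaller box, the estimate can be iterated.
\end{proof}

We shall apply the lemma to integer-valued $g$, for which a bound $|\Lambda^sg|<1$ means $\Lambda^sg=0$.

\subsection{The spaces $\mathcal K_s$}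
Let $\mathcal K_s$ be the space of Pascal functions $g\colon\mathbb Z^2\to\mathbb R$ with $\Lambda^sg=0$. It is invariant under $U$, $V$ and $\Lambda$.

\begin{lemma}\label{lem:K}
For each cell $(t_0,k_0)$ the map $g\mapsto(g(t_0,k_0+i))_{0\le i<2s}$ is a bijection $\mathcal K_s\to\mathbb R^{2s}$, and integer data give an integer-valued $g$. For every $L\ge1$ there is $K_L\ge1$ such that
\[
|g|\le K_L\max_{0\le i<10}|g(t,k+i)|\quad\text{on }Q_L(t,k)\qquad\text{for all $g\in\mathcal K_5$ and all cells $(t,k)$.}
\]
\end{lemma}

\begin{proof}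
The polynomial $\Lambda^s$ in $U$ has degree $2s$, integer coefficients, and lowest and highest coefficient $1$. So the recurrence $\Lambda^s(\cdot)=0$ extends $2s$ consecutive values uniquely, to the right and to the left, to a sequence on $\mathbb Z$, and it preserves integrality. On the space of such sequences $1+U^{-1}=U^{-2}(\Lambda-1)$ is invertible, with inverse $-U^2\sum_{i<s}\Lambda^i$, which has integer coefficients. Hence all later and all earlier rows are determined, uniquely and integrally. For the last claim, each value of $g\in\mathcal K_5$ on $Q_L(0,0)$ is a linear functional of the ten data at $(0,0)$, and $\mathcal K_5$ is invariant under translations.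
\end{proof}

Since $1+\omega^{-1}=-\omega$, the function $\omega^k(-\omega)^t$ is Pascal and killed by $\Lambda$. Its real and imaginary parts are independent and $\dim\mathcal K_1=2$, so
\begin{equation}\label{eq:K1}
\mathcal K_1=\bigl\{\operatorname{Re}\bigl(A\,\omega^k(-\omega)^t\bigr):A\in\mathbb C\bigr\}.
\end{equation}
The array \eqref{eq:pattern} is an element of $\mathcal K_1$.

\section{Good cells and the lens}\label{sec:lens}

\subsection{Constants and the hypothesis to be refuted}\label{sec:constants}
Since $\varepsilon_p$ must not depend on $\theta$, we fix all constants first. They depend only on $a$. Let $\rho=\min(a,b)$.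
\begin{itemize}
\item By the local limit theorem there are $C_0,c_0,N_0$ with $\mathbb P(S_N=l)\le C_0N^{-1/2}$ for all $l$ and $N\ge1$, and $\mathbb P(S_N=l)\ge c_0N^{-1/2}$ if $|l-aN|\le4\sqrt N$ and $N\ge N_0$.
\item Let $W_z$ be the number of ones before the $z$-th zero. It is a sum of $z$ i.i.d.\ variables with law $\mathbb P(j)=a^jb$, $j\ge0$, which has span $1$, mean $a/b$ and variance $a/b^2$. By the local limit theorem there are $c_1\in(0,1]$ and $z_0$ with $\mathbb P(W_z=w)\ge c_1/\sqrt z$ for all $z\ge z_0$ and all integers $w$ with $|w-az/b|\le2\sqrt z$. Put $c_2=c_1/12$, choose $L_0\ge10$ with $\mathbb P(W_{16}>L_0)\le c_2/8$, and put $L=L_0+11$. We choose $c_1,z_0,L_0$ so that these statements also hold with $a$ and $b$ exchanged.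
\item With $K_L$ from Lemma~\ref{lem:K}, put $C_1=6/\rho$, $C_2=C_1(2+K_{10})$, $C_3=2^{L_0+6}(2C_1)^LK_L$, $\varepsilon_1=2^{-13}$, and
\begin{equation}\label{eq:eps}
\varepsilon=\varepsilon_p=\min\Bigl\{\frac1{C_2+2},\ \frac{\varepsilon_1}{4C_3}\Bigr\}.
\end{equation}
\end{itemize}

Fix $\theta\in\mathbb R$. The event that $\|\theta\binom n{S_n}\|\le\varepsilon$ for all large $n$ is invariant under finite permutations of the coordinates, since such a permutation leaves $S_n$ unchanged for large $n$. By the Hewitt--Savage law it has probability $0$ or $1$. If the probability is $0$, then $\limsup\|\theta\binom n{S_n}\|\ge\varepsilon$ almost surely. To prove Theorem~\ref{thm:B} we therefore assume that $\theta\notin\mathbb Z$ and that the probability is $1$, and we seek a contradiction. Call the cells of $B=B_\varepsilon$ \emph{bad} and the other cells with $0\le k\le t$ \emph{good}. The assumption says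
\begin{equation}\label{eq:hyp}
\mathbb P\bigl(\exists\,t\ge n_0:(t,S_t)\in B\bigr)\to0\qquad(n_0\to\infty).
\end{equation}

\subsection{Shadows}
The hypothesis concerns only the cells on the path. A bad cell a little ahead of the walk is hit with a probability that we can bound below, so the walk cannot often have such a cell ahead of it.

\begin{lemma}\label{lem:shadow}
Let $F$ be a finite set of displacements $(i,j)$ with $1\le i\le i_F$ and $\mathbb P(S_i=j)\ge c_F>0$. For $t_0\le t_1\le\infty$,
\[
\mathbb P\bigl(\exists\,t\in[t_0,t_1]:((t,S_t)+F)\cap B\ne\emptyset\bigr)\le c_F^{-1}\,\mathbb P\bigl(\exists\,t\in[t_0,t_1+i_F]:(t,S_t)\in B\bigr),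
\]
and the same holds with both probabilities conditioned on $S_{t_0}=l$. Every cell of $(t,S_t)+F$ is either bad or good.
\end{lemma}

\begin{proof}
Stop at the first $t\in[t_0,t_1]$ with $((t,S_t)+F)\cap B\ne\emptyset$ and select, by a fixed rule, a displacement $(i,j)\in F$ that leads to a bad cell. By the Markov property the walk is at that cell at time $t+i$ with conditional probability at least $c_F$. The last claim holds because $0\le j\le i$ for $(i,j)\in F$.
\end{proof}

To clear a box of radius $R$ we place it at distance $R^2$ ahead of the walk, where each of its cells is hit with probability of order $1/R$. The lemma then loses a factor $R$. We shall need $R$ of order $\log n$, and \eqref{eq:hyp} contains no rate. The rate comes from the approximate independence of different dyadic scales.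

\begin{lemma}\label{lem:scales}
There are an infinite set $\mathcal N$ of powers of $2$ and integers $s^*=s^*(n)$, $n\in\mathcal N$, with $|s^*-an|\le\sqrt n$ and
\begin{equation}\label{eq:rate}
\log n\cdot\mathbb P\bigl(\exists\,t\in[n,2n):(t,S_t)\in B\bigm|S_n=s^*\bigr)\to0\qquad(n\to\infty,\ n\in\mathcal N).
\end{equation}
\end{lemma}

\begin{proof}
Let $A_m$ be the event that $|S_{2^m}-a2^m|\le2^{m/2}$ and $(t,S_t)\in B$ for some $t\in[2^m,2^{m+1})$. Let $m'\ge m+2$ and $2^{m'}\ge N_0$. The event $A_m$ is determined by the path up to time $2^{m+1}\le2^{m'-1}$. Given this path, for $|l-a2^{m'}|\le2^{m'/2}$,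
\[
\mathbb P(S_{2^{m'}}=l\mid x_1,\dots,x_{2^{m+1}})\le C_02^{-(m'-1)/2}\le C'\,\mathbb P(S_{2^{m'}}=l),\qquad C'=\sqrt2\,C_0/c_0 .
\]
Given $S_{2^{m'}}=l$, the second condition in $A_{m'}$ is independent of the path before time $2^{m'}$. Summing over $l$ gives $\mathbb P(A_m\cap A_{m'})\le C'\,\mathbb P(A_m)\mathbb P(A_{m'})$.

Suppose $\sum_m\mathbb P(A_m)=\infty$. Then the sum diverges along the even or along the odd $m$. For the events of that parity with $2^m\ge N_0$, the denominator in the Kochen--Stone lemma is at most $\Pi+C'\Pi^2$, where $\Pi\to\infty$ is the partial sum of the probabilities. So with probability at least $1/C'$ infinitely many $A_m$ occur, which contradicts \eqref{eq:hyp}. Hence $\sum_m\mathbb P(A_m)<\infty$, and since $\sum1/m=\infty$ we have $m\,\mathbb P(A_m)\to0$ along an infinite set of $m$. Let $\mathcal N$ be the set of the corresponding $n=2^m$. Among the $l$ with $|l-an|\le\sqrt n$ and $0\le l\le n$ let $s^*$ minimize the conditional probability in \eqref{eq:rate}. The minimum is at most $\mathbb P(A_m)/\mathbb P(|S_n-an|\le\sqrt n)$,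 and the denominator is bounded below by the central limit theorem.
\end{proof}

From now on $n\in\mathcal N$, and ``large $n$'' refers to such $n$. Put
\[
s=\lceil\log n\rceil,\qquad R=100s,\qquad n_1=\tfrac54n+R^2,\qquad\kappa_0=\bigl\lfloor s^*+\tfrac{an}4+aR^2\bigr\rfloor .
\]
Then $n\le n_1\le2n$ for large $n$, and $|\kappa_0-an_1|\le|s^*-an|+1\le\sqrt n+1$.

\subsection{Two paths}
A single path gives a good region of width $\log n$, which is too narrow to bring the order of the recurrence for $D\delta$ down to a constant. Two paths that separate by $\sqrt n$ and meet again enclose a wide region whose boundary is good.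

\begin{lemma}\label{lem:paths}
For large $n$ there are rows $t_-<n_1<t_+$ and integer sequences $\eta_t,\eta_t'$, $t_-\le t\le t_+$, with increments in $\{0,1\}$, such that:
\begin{enumerate}
\item[(a)] $\eta_t=\eta'_t$ for $t=t_\pm$, and $\eta_t<\eta_t'$ for $t_-<t<t_+$;
\item[(b)] $\eta_{n_1}\le\kappa_0-2\sqrt n+1$ and $\eta'_{n_1}\ge\kappa_0+2\sqrt n-1$;
\item[(c)] all cells of the boxes $Q_R(t,\eta_t)$ and $Q_R(t,\eta_t')$ are good and lie in rows between $n$ and $2n-2$.
\end{enumerate}
\end{lemma}

\begin{proof}
Condition on $S_n=s^*$ and put $y_t=(t+R^2,S_t+\lfloor aR^2\rfloor)$. A displacement $(i,j)$ from $(t,S_t)$ to a cell of $Q_R(y_t)$ satisfies $R^2-R\le i\le R^2+R$ and $|j-ai|\le2R+1\le4\sqrt i$, so $\mathbb P(S_i=j)\ge c_0/(2R)$ for large $n$. Also $\frac32n+R^2+R\le2n-2$. By Lemma~\ref{lem:shadow} and \eqref{eq:rate}, the probability that some box $Q_R(y_t)$ with $n\le t\le\frac32n$ contains a bad cell is at most $2R/c_0$ times $o(1/\log n)$, which tends to $0$.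

The increments of $S_t-at$ over $[n,\frac54n]$ and over $[\frac54n,\frac32n]$ are independent, and divided by $\sqrt n$ they converge in law to a normal variable of variance $ab/4>0$. So the probability that the first lies in $[-3\sqrt n,-2\sqrt n]$ and the second is at least $4\sqrt n$ is bounded below, and so is the probability that the first lies in $[2\sqrt n,3\sqrt n]$ and the second is at most $-4\sqrt n$. Hence for large $n$ there are two lattice paths $\gamma,\gamma'$ on the time interval $[n,\frac32n]$, both starting at $s^*$, all of whose boxes $Q_R(y_t)$ are good, with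
\[
\gamma_{5n/4}-s^*-\tfrac{an}4\le-2\sqrt n,\quad\gamma'_{5n/4}-s^*-\tfrac{an}4\ge2\sqrt n,\quad\gamma'_{3n/2}<\gamma_{3n/2}.
\]
Put $\eta_t=\gamma_{t-R^2}+\lfloor aR^2\rfloor$ and $\eta'_t=\gamma'_{t-R^2}+\lfloor aR^2\rfloor$. The difference $\eta'-\eta$ starts at $0$, is positive at $n_1$, ends negative, and changes by at most $1$ per step. Let $t_-$ be its last zero before $n_1$ and $t_+$ its first zero after $n_1$. This gives (a) and (c). For (b), use $s^*+\frac{an}4+\lfloor aR^2\rfloor<\kappa_0+1$ and $s^*+\frac{an}4+\lfloor aR^2\rfloor>\kappa_0-1$.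
\end{proof}

The \emph{lens} is the set of cells $(t,k)$ with $t_-\le t\le t_+$ and $\eta_t\le k\le\eta'_t$; its cells satisfy $0\le k\le t$. The cells $y=(t,\eta_t)$ and $y=(t,\eta'_t)$, $t_-\le t\le t_+$, are the \emph{boundary points}, and the \emph{walls} are the union of the boxes $Q'(y)=Q_{25s}(y)$ over all boundary points. See Figure~\ref{fig:lens}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.15,yscale=0.85]
\fill[gray!12] plot[smooth] coordinates {(1,0) (2.5,0.9) (4.5,1.5) (6.3,1.0) (7.5,0.1)} -- plot[smooth] coordinates {(7.5,0.1) (6.3,-0.9) (4.5,-1.4) (2.5,-0.8) (1,0)};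
\draw[line width=9pt,gray!45,line cap=round] plot[smooth] coordinates {(1,0) (2.5,0.9) (4.5,1.5) (6.3,1.0) (7.5,0.1)};
\draw[line width=9pt,gray!45,line cap=round] plot[smooth] coordinates {(1,0) (2.5,-0.8) (4.5,-1.4) (6.3,-0.9) (7.5,0.1)};
\draw[thick] plot[smooth] coordinates {(1,0) (2.5,0.9) (4.5,1.5) (6.3,1.0) (7.5,0.1)};
\draw[thick] plot[smooth] coordinates {(1,0) (2.5,-0.8) (4.5,-1.4) (6.3,-0.9) (7.5,0.1)};
\draw (4.1,-0.6) rectangle (4.9,0.6);
\draw[dashed] (4.5,-2.2) -- (4.5,2);
\draw[->] (0.3,-2.2) -- (8.3,-2.2) node[right] {$t$};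
\node[below] at (1,-2.2) {$t_-$}; \node[below] at (4.5,-2.2) {$n_1$}; \node[below] at (7.5,-2.2) {$t_+$};
\node at (2.3,1.35) {$\eta'$}; \node at (2.3,-1.25) {$\eta$}; \node[right] at (4.9,0) {$Q_r(n_1,\kappa_0)$};
\end{tikzpicture}
\caption{The lens between the paths $\eta$ and $\eta'$, with the row $t$ drawn horizontally and $k-at$ vertically, not to scale. The walls (dark gray) have width of order $\log n$ and consist of good cells. The lens has width of order $\sqrt n$ in row $n_1$ and contains a box of radius $r=\lfloor\sqrt n\rfloor-1$.}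
\label{fig:lens}
\end{figure}

\section{Splitting $\theta\binom tk$ on the lens}\label{sec:split}

On good cells let $\delta(t,k)\in[-\varepsilon,\varepsilon]$ be the representative of $\theta\binom tk$ modulo $1$. It is defined on the walls, but we do not yet know that the interior of the lens is good. We continue $\delta$ from the walls by first continuing $D\delta$, which is rigid because it takes integer values.

\begin{lemma}\label{lem:E}
There is an integer-valued $E\in\mathcal K_s$ with $D\delta=-E$ on the walls.
\end{lemma}

\begin{proof}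
Let $y$ be a boundary point. On $Q_R(y)$ the function $\delta$ is Pascal, because $\delta(t+1,k)-\delta(t,k)-\delta(t,k-1)$ is an integer of modulus at most $3\varepsilon<1$. On $Q_{R-1}(y)$ the function $D\delta$ is Pascal and satisfies $|D\delta|\le2n\varepsilon\le n$ by Lemma~\ref{lem:D}. It is integer-valued, since $\delta-\theta\binom tk$ is integer-valued and $D\binom tk=0$. Apply Lemma~\ref{lem:gradient} with $m=36$, which gains a factor $\frac13$ and loses $74$ in the radius at each application: $|\Lambda^sD\delta|\le n3^{-s}<1$ on $Q_{R-1-74s}(y)=Q_{26s-1}(y)\supset Q'(y)$. So $\Lambda^sD\delta=0$ on $Q'(y)$.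

Let $E_y\in\mathcal K_s$ agree with $-D\delta$ on the first $2s$ cells of the first row of $Q'(y)$; it is integer-valued by Lemma~\ref{lem:K}. Both functions satisfy the recurrence $\Lambda^s(\cdot)=0$ at the cells of $Q'(y)$, so they agree on the whole first row of the box. By the Pascal rule they agree on the next row except possibly at its leftmost cell, and there they agree by the recurrence, since a row has $50s+1>2s$ cells. Continuing row by row, $E_y=-D\delta$ on $Q'(y)$. The boxes $Q'$ of two consecutive points of $\eta$, or of $\eta'$, share $2s$ consecutive cells of a row, so their functions $E_y$ coincide by Lemma~\ref{lem:K}. The two paths have a common starting point, so all $E_y$ are the same function $E$.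
\end{proof}

Let $y_-=(t_-,\eta_{t_-})$, let $n_*=t_--25s$ be the first row of $Q'(y_-)$, and let $(n_*,k_*)$ be a cell of that row in $Q'(y_-)$.

\begin{lemma}\label{lem:f}
There is a real Pascal function $f$ on the rows $t\ge n_*$ such that $f=\delta$ on the walls and
\begin{equation}\label{eq:Df}
Df=-E\qquad\text{on all rows $t\ge n_*$ and all columns $k\in\mathbb Z$.}
\end{equation}
\end{lemma}

\begin{proof}
On row $n_*$ put $f(n_*,k_*)=\delta(n_*,k_*)$ and solve $Df=-E$ along the row. Going right from $k\ge k_*$ to $k+1$ one divides by $k+1\ge1$, and going left from $k+1\le k_*$ to $k$ one divides by $n_*-k\ge1$; here $0\le k_*\le n_*$ because the cell is good. Define the later rows by the Pascal rule. Then $Df+E$ is Pascal on the rows $t\ge n_*$ and vanishes on row $n_*$, so it vanishes identically.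

Let $y$ be a boundary point, and suppose $f=\delta$ at one cell of the first row of $Q'(y)$. The difference $g=f-\delta$ satisfies $(k+1)g(t,k+1)=(t-k)g(t,k)$ for neighboring cells of the box, and both coefficients are nonzero because $0\le k<k+1\le t$. So a zero of $g$ spreads along its row within the box. The Pascal rule then gives a zero in the next row, and so $g=0$ on $Q'(y)$. This applies to $y_-$ by the choice of $f(n_*,k_*)$. The first row of the box at the next point of a path meets the second row of the previous box, so induction along $\eta$ and $\eta'$ finishes the proof.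
\end{proof}

The part of $\theta\binom tk$ that $f$ does not account for is
\[
u(t,k)=\theta\binom tk-f(t,k)\in\mathbb R/\mathbb Z\qquad(t\ge n_*,\ k\in\mathbb Z).
\]
It is Pascal, and it vanishes on the walls.

\begin{lemma}\label{lem:fill}
On the lens, $u=0$ and $|f|\le\varepsilon$.
\end{lemma}

\begin{proof}
We prove $u=0$ by induction on the row. Boundary points lie in the walls. If $\eta_{t+1}<k<\eta'_{t+1}$, then $\eta_t\le\eta_{t+1}\le k-1$ and $k\le\eta'_{t+1}-1\le\eta'_t$, so both parents $(t,k-1)$ and $(t,k)$ lie in the lens.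

The Pascal rule can double the size of a real function at each row, so the bound on $f$ needs the mean value identity, which looks both backward and forward; this is why the lens has to close at $t_+$. Let $\mathcal I$ be the finite set of cells of the lens outside the walls. For $c=(t,k)\in\mathcal I$ we have $k-\eta_t>25s$ and $\eta'_t-k>25s$. Since $\eta'-\eta$ vanishes at $t_\pm$ and changes by at most $1$ per row, $t_-+50s<t<t_+-50s$. Since $\eta$ and $\eta'$ change by at most $1$ per row, the three cells $(t-1,k-2)$, $(t-1,k+1)$, $(t+2,k+1)$ lie in the lens. Suppose that $M=\max_{\mathcal I}|f|>\varepsilon$ and that the maximum is attained at $c$. On the walls $|f|=|\delta|\le\varepsilon$, so $|f|\le M$ on the lens, and \eqref{eq:mean} forces $|f|=M$ at the three cells. They are not in the walls, so they lie in $\mathcal I$. Thus with $c$ also $c+(2,1)$ is a point of $\mathcal I$ where the maximum is attained, which is impossible for a finite set.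
\end{proof}

In particular every cell of the lens is good, although the probabilistic argument gave this only for the walls. With a region of width $\sqrt n$ we can afford $m$ of order $\sqrt n$ in Lemma~\ref{lem:gradient}. Each application then gains a factor of order $n^{-1/4}$, and five of them beat the size $n$ of $E$.

\begin{lemma}\label{lem:K5}
Let $r=\lfloor\sqrt n\rfloor-1$. For large $n$ the box $Q_r(n_1,\kappa_0)$ lies in the lens, and $E\in\mathcal K_5$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:paths}(b), $\eta'_{n_1}-\eta_{n_1}\ge4\sqrt n-2>r$, so the rows $n_1+i$ with $|i|\le r$ lie between $t_-$ and $t_+$. In these rows, since $2r+1\le2\sqrt n$,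
\[
\eta_{n_1+i}\le\kappa_0-2\sqrt n+1+r\le\kappa_0-r,\qquad\eta'_{n_1+i}\ge\kappa_0+2\sqrt n-1-r\ge\kappa_0+r .
\]
So the box lies in the lens, and $|f|\le\varepsilon$ on it. By \eqref{eq:Df} and Lemma~\ref{lem:D}(c), $|E|\le2n\varepsilon\le n$ on $Q_{r-1}(n_1,\kappa_0)$. Lemma~\ref{lem:gradient} with $m=\lfloor r/20\rfloor$ gives $|\Lambda^5E|\le32\,n\,m^{-5/2}$ on the box of radius $r-1-5(2m+2)\ge\frac r2-11$. For large $n$ the bound is less than $1$, because $m^{5/2}$ is of order $n^{5/4}$, and the radius exceeds $s$. So the integer-valued function $\Lambda^5E\in\mathcal K_s$ vanishes on $2s$ consecutive cells of a row, and $\Lambda^5E=0$ by Lemma~\ref{lem:K}.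
\end{proof}

\section{Leaving the lens}\label{sec:strip}

We now restart the walk in the middle of the lens. Define the events
\begin{itemize}
\item $\Omega_1$: $(t,S_t)\in B$ for some $t\ge n_1$;
\item $\Omega_2$: some cell $(t+10,S_t+l)$ with $t\ge n_1$ and $0\le l\le10$ is bad;
\item $\Omega_3$: $|S_t-at|>\frac14\rho t$ for some $t\ge n_1$;
\end{itemize}
and let $\Omega=\Omega_1\cup\Omega_2\cup\Omega_3$. The next proposition collects everything that the rest of the proof uses.

\begin{proposition}\label{prop:start}
For arbitrarily large $n$ there are integers $n_1\in[n,2n]$ and $\kappa\in[0,n_1]$, a real function $f$ on the rows $t\ge n_1$ and an integer-valued $E\in\mathcal K_5$ such that, with $u=\theta\binom tk-f\in\mathbb R/\mathbb Z$: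
\begin{enumerate}
\item[(S1)] $f$ is Pascal and $Df=-E$ on the rows $t\ge n_1$;
\item[(S2)] $u(n_1,k)=0$ for $|k-\kappa|\le\sqrt n$;
\item[(S3)] $|f(n_1+10,\kappa+l)|\le\varepsilon$ for $0\le l\le10$;
\item[(S4)] $\mathbb P(\Omega\mid S_{n_1}=\kappa)<c_2/2$.
\end{enumerate}
\end{proposition}

\begin{proof}
Take $n_1,f,E$ as constructed; (S1) is Lemma~\ref{lem:f} and $E\in\mathcal K_5$ is Lemma~\ref{lem:K5}. As $n\to\infty$, $\mathbb P(\Omega_1)\to0$ by \eqref{eq:hyp}, $\mathbb P(\Omega_2)\le\rho^{-10}\,\mathbb P(\Omega_1)$ by Lemma~\ref{lem:shadow} with $F=\{(10,l):0\le l\le10\}$, and $\mathbb P(\Omega_3)\to0$ by the strong law. The integers $l$ with $|l-\kappa_0|\le\frac12\sqrt n$ satisfy $|l-an_1|\le4\sqrt{n_1}$, so each has $\mathbb P(S_{n_1}=l)\ge c_0/\sqrt{2n}$, and there are at least $\frac12\sqrt n$ of them; their total probability is at least $c_0/3$. Let $\kappa$ be the one that minimizes $\mathbb P(\Omega\mid S_{n_1}=l)$. The minimum is at most $3\,\mathbb P(\Omega)/c_0\to0$, which gives (S4), and $0\le\kappa\le n_1$. By Lemma~\ref{lem:paths}(b), $\kappa-\eta_{n_1}$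 and $\eta'_{n_1}-\kappa$ are at least $\frac32\sqrt n-1\ge\sqrt n$, so (S2) follows from Lemma~\ref{lem:fill}. The cells in (S3) lie in $Q_r(n_1,\kappa_0)$ as soon as $\frac12\sqrt n+10\le r$, hence in the lens.
\end{proof}

From here on we fix such an $n$, larger than finitely many thresholds that will appear below and depend only on $a$, and we condition on $S_{n_1}=\kappa$. Since $D\binom tk=0$ and $E$ is integer-valued, (S1) gives
\begin{equation}\label{eq:Du}
Du=0\quad\text{in }\mathbb R/\mathbb Z\text{, on the rows }t\ge n_1 .
\end{equation}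

\subsection{The triangle of zeros}
Let $\{k:k_0<k<k_1\}$, with $-\infty\le k_0<\kappa<k_1\le\infty$, be the maximal interval of integers around $\kappa$ on which $u(n_1,\cdot)=0$. Put
\[
d_0=\kappa-k_0,\qquad d_1=k_1-\kappa,\qquad Z=\{(t,k):t\ge n_1,\ k_0+(t-n_1)<k<k_1\}.
\]
By (S2), $d_0,d_1>\sqrt n$. If $(t+1,k)\in Z$ and $t\ge n_1$, then $(t,k-1)$ and $(t,k)$ lie in $Z$. By induction on the row, $u=0$ on $Z$.

\subsection{Central cells}
Call a cell $(t,k)$ with $t\ge1$ \emph{central} if $k\ge\frac13\rho t$ and $t-k\ge\frac13\rho t$. Solving $Df=-E$ at $(t,k)$ and at $(t,k-1)$ for $f(t,k)$ gives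
\[
f(t,k)=\frac{(k+1)f(t,k+1)+E(t,k)}{t-k}=\frac{(t-k+1)f(t,k-1)-E(t,k-1)}{k}.
\]
At a central cell the denominators are at least $\frac13\rho t\ge(t+1)/C_1$, and $k+1$ and $t-k+1$ are at most $t+1$. So for a central cell in a row $t\ge n_1$ and $k'=k\pm1$,
\begin{equation}\label{eq:step}
|f(t,k)|\le C_1\Bigl(|f(t,k')|+\frac{|E(t,\min(k,k'))|}{t+1}\Bigr).
\end{equation}
Off $\Omega_3$ we have $S_{t'}\ge\frac34\rho t'$ and $t'-S_{t'}\ge\frac34\rho t'$ for $t'\ge n_1$. A cell $(t,k)\in Q_L(t',S_{t'})$ has $k$ and $t-k$ at least $\frac34\rho t'-2L$, and this is at least $\frac13\rho(t'+L)\ge\frac13\rho t$ once $n$ exceeds a threshold. So off $\Omega_3$ all cells within distance $L$ of the path after time $n_1$ are central.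

\subsection{The strip}
For $t\ge n_1+10$ put $Y_t=S_{t-10}+5$. The \emph{strip} consists of the cells $(t,Y_t+j)$, $|j|\le5$; they satisfy $0\le Y_t+j\le t$, and off $\Omega_2$ they are all good. Eleven values of $f$ in a row give ten values of $E$, which is exactly what controls an element of $\mathcal K_5$. With $\mathcal K_s$ in place of $\mathcal K_5$, the width of the strip, the loss in Lemma~\ref{lem:shadow} and the constant in Lemma~\ref{lem:K} would all grow with $n$.

\begin{lemma}\label{lem:strip}
Consider a path off $\Omega_2\cup\Omega_3$ and let $n_1+10\le t^*$. If the cells of the strip in the rows $n_1+10,\dots,t^*$ lie in $Z$, then $|f|\le\varepsilon$ on these cells.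
\end{lemma}

\begin{proof}
For the row $n_1+10$ this is (S3). Suppose that the bound holds in row $t<t^*$. By (S1) and Lemma~\ref{lem:D}(c), $|E(t,Y_t+j)|\le(t+1)\varepsilon$ for the ten values $-5\le j\le4$, so $|E|\le K_{10}(t+1)\varepsilon$ on $Q_{10}(t,Y_t-5)$ by Lemma~\ref{lem:K}. A cell of the strip in row $t+1$ whose two parents lie in the strip has $|f|\le2\varepsilon$. Exactly one cell is not of this kind: the cell in column $k=Y_t-5$ if $Y_{t+1}=Y_t$, and the cell in column $k=Y_t+6$ if $Y_{t+1}=Y_t+1$. It lies within distance $10\le L$ of $(t-9,S_{t-9})$, so it is central. Apply \eqref{eq:step} in row $t+1$ with its neighbor in the strip, $k'=k+1$ in the first case and $k'=k-1$ in the second. The value of $E$ needed is at $(t+1,Y_t-5)$ or $(t+1,Y_t+5)$, inside $Q_{10}(t,Y_t-5)$. So $|f|\le C_1(2+K_{10})\varepsilon=C_2\varepsilon$ at this cell, and hence on the whole row $t+1$ of the strip, as $C_2\ge2$.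

The loss is recovered by rounding. The cells are good and lie in $Z$, so $f\equiv\theta\binom{t+1}k\equiv\delta\pmod1$ there. The integer $f-\delta$ has modulus at most $(C_2+1)\varepsilon<1$ by \eqref{eq:eps}, so $f=\delta$.
\end{proof}

It remains to refute two cases: $k_0=-\infty$ and $k_1=\infty$, or at least one of $k_0,k_1$ finite.

\section{The case without an edge}\label{sec:unbounded}

Suppose $k_0=-\infty$ and $k_1=\infty$. Then $u=0$ on all rows $t\ge n_1$, in all columns $k\in\mathbb Z$. By (S4) there is a path off $\Omega_2\cup\Omega_3$ through $(n_1,\kappa)$; fix one. By Lemma~\ref{lem:strip} and Lemma~\ref{lem:D}(c), for all $t\ge n_1+10$,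
\begin{equation}\label{eq:forever}
|f(t,Y_t+j)|\le\varepsilon\quad(|j|\le5),\qquad|E(t,Y_t+j)|\le(t+1)\varepsilon\quad(j=0,1).
\end{equation}
In this section $n$, $f$ and $E$ are fixed and $t\to\infty$; implied constants may depend on $E$.

The simplest possibility, $E=0$, shows the goal. Then $Df=0$ gives $f(t,-1)=0$ and $f(t,k)=c\binom tk$ for $k\ge0$, with $c$ independent of $t$ by the Pascal rule in column $0$. The bound on $f$ along the strip forces $c=0$, and $u(t,0)=\theta-c=0$ gives $\theta\in\mathbb Z$. In general we show that $E=-D\varphi$ for an integer-valued $\varphi\in\mathcal K_1$ and apply the same argument to $f-\varphi$. Such an $E$ lies in $\mathcal K_2$, so this is the first thing to prove.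

\begin{lemma}\label{lem:K2}
$E\in\mathcal K_2$.
\end{lemma}

\begin{proof}
Let $E\ne0$ and let $J\le4$ be maximal with $G=\Lambda^JE\ne0$. We show that $E$ grows like $t^J$ along the strip. We have $G\in\mathcal K_1$, so $G(t,k)=\operatorname{Re}(A\omega^k(-\omega)^t)$ with $A\ne0$ by \eqref{eq:K1}. The reversed steps $-v_1=(1,2)$ and $-v_2=(1,-1)$ of Section~\ref{sec:pascal} are adapted to $\Lambda$: on Pascal functions on $\mathbb Z^2$,
\[
-VU^2=-(U^2+U)=1-\Lambda,\qquad-VU^{-1}=-(U^{-1}+U^{-2})=1-U^{-2}\Lambda .
\]
Write $Y_t+t=3m_1+q$ with $q\in\{0,1,2\}$ and put $m_2=t-m_1$. Since $0\le Y_t\le t$ we have $0\le m_1\le\frac23t$, so $m_1,m_2\in[0,t]$. Also $(0,q+j)+m_1(1,2)+m_2(1,-1)=(t,\,q+j+3m_1-t)=(t,Y_t+j)$. Hence for $j=0,1$, using $\Lambda^{J+1}E=0$,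
\begin{align*}
(-1)^tE(t,Y_t+j)&=\bigl((1-\Lambda)^{m_1}(1-U^{-2}\Lambda)^{m_2}E\bigr)(0,q+j)\\
&=\sum_{l=0}^J(-1)^l\sum_{l_1+l_2=l}\binom{m_1}{l_1}\binom{m_2}{l_2}\bigl(U^{-2l_2}\Lambda^lE\bigr)(0,q+j).
\end{align*}
Only finitely many values of $E$ in row $0$ occur on the right. The terms with $l<J$ are $O(t^{J-1})$. For $l=J$ we have $\binom{m_1}{l_1}\binom{m_2}{l_2}=\frac{m_1^{l_1}m_2^{l_2}}{l_1!\,l_2!}+O(t^{J-1})$, and $U^{-2}$ multiplies $\omega^k$ by $\omega^{-2}=\omega$. By the binomial theorem,
\[
(-1)^tE(t,Y_t+j)=\frac{(-1)^J}{J!}\operatorname{Re}\bigl(\omega^jv\bigr)+O(t^{J-1}),\qquad v=A\,\omega^q(m_1+m_2\omega)^J .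
\]
Here $|m_1+m_2\omega|^2=m_1^2-m_1m_2+m_2^2=t^2-3m_1m_2\ge\frac14t^2$, so $|v|\ge|A|(t/2)^J$. From $\operatorname{Re}(\omega v)=-\frac12\operatorname{Re}v-\frac{\sqrt3}2\operatorname{Im}v$ we get $|\operatorname{Im}v|\le\sqrt3\,M$ with $M=\max(|\operatorname{Re}v|,|\operatorname{Re}\omega v|)$, hence $|v|\le2M$. Therefore
\[
\max_{j=0,1}|E(t,Y_t+j)|\ge\frac{|A|}{2\,J!}\Bigl(\frac t2\Bigr)^J-O(t^{J-1}).
\]
The left side is $O(t)$ by \eqref{eq:forever}, so $J\le1$.
\end{proof}

To identify $E$ we look at the column $k=-1$. There $\binom tk=0$, so $f$ is an integer, and the coefficient $k+1$ in $D$ vanishes, so that $Df=-E$ becomes a divisibility condition.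

\begin{lemma}\label{lem:phi}
There is an integer-valued $\varphi\in\mathcal K_1$ with $D\varphi=-E$ on $\mathbb Z^2$ and $\varphi(t,-1)=f(t,-1)$ for $t\ge n_1$.
\end{lemma}

\begin{proof}
On Pascal functions $V^2-V+1=1+U^{-1}+U^{-2}=U^{-2}\Lambda$. By Lemma~\ref{lem:K2} the sequence $t\mapsto E(t,-1)$, $t\in\mathbb Z$, is killed by $(V^2-V+1)^2$. The roots of $\zeta^2-\zeta+1$ are the primitive sixth roots of unity, each a double root of the square, so
\[
E(t,-1)=t\,\alpha(t)+\beta(t)
\]
with real sequences $\alpha,\beta$ killed by $V^2-V+1$, both of period $6$. For $t\ge n_1$, (S1) at $k=-1$ reads $(t+1)f(t,-1)=E(t,-1)$, and $u(t,-1)=0$ says $f(t,-1)\in\mathbb Z$. So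
\[
f(t,-1)=\alpha(t)+\frac{\beta(t)-\alpha(t)}{t+1}\in\mathbb Z\qquad(t\ge n_1).
\]
Along a residue class modulo $6$ this is a convergent sequence of integers, hence eventually constant; so $\beta=\alpha$ on the class, and $\alpha$ is an integer there. Thus $\alpha$ is integer-valued, $E(t,-1)=(t+1)\alpha(t)$ for all $t\in\mathbb Z$, and $f(t,-1)=\alpha(t)$ for $t\ge n_1$.

Let $\varphi\in\mathcal K_1$ have $\varphi(0,-2)=\alpha(1)-\alpha(0)$ and $\varphi(0,-1)=\alpha(0)$. It is integer-valued by Lemma~\ref{lem:K}. The sequences $\varphi(t,-1)$ and $\alpha(t)$ satisfy the same recurrence of order two and agree for $t=0$ and for $t=1$, as $\varphi(1,-1)=\varphi(0,-1)+\varphi(0,-2)$. So $\varphi(t,-1)=\alpha(t)$ for all $t$.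

Let $g=D\varphi+E$. The function $D\varphi$ is Pascal, and by \eqref{eq:K1} its rows are combinations of $\omega^{\pm k}$ and $k\omega^{\pm k}$, which $\Lambda^2$ kills. So $g\in\mathcal K_2$. Also $g(t,-1)=-(t+1)\alpha(t)+(t+1)\alpha(t)=0$ for all $t$. The relation $g(t,k-1)=g(t+1,k)-g(t,k)$ gives $g=0$ in all columns $k\le-1$, and then $g=0$ by Lemma~\ref{lem:K}.
\end{proof}

Let $\psi=f-\varphi$ on the rows $t\ge n_1$. It is Pascal, $D\psi=0$, and $\psi(t,-1)=0$. The relation $(k+1)\psi(t,k+1)=(t-k)\psi(t,k)$ gives $\psi(t,k)=\psi(t,0)\binom tk$ for $k\ge0$, and $\psi(t+1,0)=\psi(t,0)+\psi(t,-1)$ shows that $\psi(t,0)=c$ does not depend on $t$. Since $\Lambda\varphi=0$, \eqref{eq:forever} gives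
\[
|c|\sum_{i=0}^2\binom t{Y_t+i}=|\Lambda f(t,Y_t)|\le3\varepsilon\qquad(t\ge n_1+10).
\]
As $5\le Y_t\le t-5$, we have $\binom t{Y_t}\ge t\to\infty$, so $c=0$. Finally $u(t,0)=0$ says that $\theta-c-\varphi(t,0)$ is an integer, so $\theta\in\mathbb Z$. This is the contradiction, and it is the only place where $\theta\notin\mathbb Z$ is used.

\section{The case with an edge}\label{sec:edge}

Suppose that $k_0>-\infty$ or $k_1<\infty$. While the walk makes $d_0$ zeros it makes about $\frac abd_0$ ones, so it is natural to distinguish
\[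
\text{(L)}\quad d_0<\infty\ \text{ and }\ d_1\ge\tfrac ab\,d_0,\qquad\qquad\text{(R)}\quad d_1<\infty\ \text{ and }\ d_0\ge\tfrac ba\,d_1 .
\]
One of them holds: if $d_0=\infty$ then (R) holds, and if $d_0<\infty$ and (L) fails then $d_1<\frac abd_0<\infty$, which gives (R).

\subsection{Reduction of (R) to (L)}
Exchange zeros and ones: replace $S_t$ by $t-S_t$, $a$ by $b$, $\kappa$ by $n_1-\kappa\in[0,n_1]$, and a function $g$ by $g^\vee(t,k)=g(t,t-k)$. We check that the conclusions of Proposition~\ref{prop:start} persist. If $g$ is Pascal, then $g^\vee(t+1,k)=g(t,t+1-k)+g(t,t-k)=g^\vee(t,k-1)+g^\vee(t,k)$. The function $\binom tk$ and the set $B$ are invariant, so $u^\vee=\theta\binom tk-f^\vee$. Next,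
\[
D(f^\vee)(t,k)=(k+1)f(t,t-k-1)-(t-k)f(t,t-k)=-(Df)(t,t-1-k)=-E^\sharp(t,k)
\]
with $E^\sharp(t,k)=-E(t,t-1-k)$. This function is integer-valued. It is Pascal, being $-(U^{-1}E)^\vee$. It is killed by $\Lambda^5$, because reversing a row turns $\Lambda$ into $1+U^{-1}+U^{-2}=U^{-2}\Lambda$. So (S1) holds for $f^\vee$ and $E^\sharp\in\mathcal K_5$. Condition (S2) is symmetric about $\kappa$. The cells $(t+10,S_t+l)$ go to $(t+10,(t-S_t)+(10-l))$, so (S3) and $\Omega_2$ keep their form, and so do $\Omega_1$ and $\Omega_3$, since $(t-S_t)-bt=-(S_t-at)$; this gives (S4). The interval of zeros in row $n_1$ is reflected, so $d_0$ and $d_1$ are exchanged and (R) becomes (L) for the exchanged parameters. The constants $\rho,c_1,c_2,z_0,L_0,L,C_1,C_2,C_3,\varepsilon$ of Section~\ref{sec:constants} serve both parameters. We therefore assume (L).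

It helps to describe a cell by the numbers $z'$ of zeros and $w'$ of ones needed to reach it from $(n_1,\kappa)$, that is, $(t,k)=(n_1+z'+w',\kappa+w')$. For $t\ge n_1$ the cell lies in $Z$ if and only if $z'<d_0$ and $w'<d_1$; see Figure~\ref{fig:edge}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!15] (2.5,-2.5) -- (-2,2) -- (2.5,2) -- cycle;
\draw[dashed] (-2.3,2.3) -- (2.9,-2.9) node[right] {row $n_1$};
\draw[->] (-2.4,0) -- (4,0) node[right] {$z'$};
\draw[->] (0,-2.6) -- (0,2.7) node[above] {$w'$};
\draw[thick] (2.5,-2.5) -- (2.5,2);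
\draw (3.1,-2.4) -- (3.1,2.3) node[above] {$z'=d_0+5$};
\draw[line width=2.5pt] (3.1,0.8) -- (3.1,1.5) node[midway,right] {$I$};
\draw[thick] (0,0) -- (0.5,0) -- (0.5,0.3) -- (1.1,0.3) -- (1.1,0.6) -- (1.9,0.6) -- (1.9,1) -- (2.3,1) -- (2.3,1.2) -- (3.1,1.2);
\fill (0,0) circle (1.5pt); \fill (3.1,1.2) circle (2.2pt);
\node at (0.9,1.4) {$Z$}; \node[left] at (2.5,-1.3) {$u=e$};
\node[above left] at (0,2) {$d_1$}; \node[below left] at (2.5,0) {$d_0$};
\end{tikzpicture}
\caption{The triangle $Z$ on which $u=0$, in the coordinates $z'$ (zeros) and $w'$ (ones) counted from $(n_1,\kappa)$. On the edge $z'=d_0$ the function $u$ is a nonzero constant $e$; on the line $z'=d_0+5$ it is a polynomial of degree $5$ with leading term $e\binom i5$. The walk moves right or up and enters that line in the window $I$ with probability bounded below.}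
\label{fig:edge}
\end{figure}

\subsection{The values of $u$ behind the edge}
Let $e=u(n_1,k_0)\ne0$ and
\[
g_l(i)=u(n_1+i,\,k_0+i-l)\qquad(i,l\ge0),
\]
the values of $u$ on the line $z'=d_0+l$. The Pascal rule gives $g_l(i+1)-g_l(i)=g_{l-1}(i)$ for $l\ge1$, and $g_0(i+1)-g_0(i)=u(n_1+i,k_0+i+1)$, which is a value on $Z$ as long as $k_0+i+1<k_1$. So $g_0(i)=e$ for $0\le i<d_0+d_1$. Summing the differences with $\sum_{i'<i}\binom{i'}l=\binom i{l+1}$, we obtain by induction on the depth
\[
g_5(i)=\sum_{l=0}^5\binom il\,g_{5-l}(0)\qquad(0\le i<d_0+d_1),\qquad g_0(0)=e .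
\]
The fifth difference with step $h$ of a polynomial of degree at most $5$ is $5!\,h^5$ times its coefficient of $i^5$. Thus it equals $0$ for $\binom il$ with $l<5$ and $h^5$ for $\binom i5$. These are identities between integers, so the unknown values $g_1(0),\dots,g_5(0)$ drop out and
\begin{equation}\label{eq:fifth}
\sum_{j=0}^5(-1)^{5-j}\binom5j\,g_5(i+jh)=h^5e\quad\text{in }\mathbb R/\mathbb Z,\qquad\text{if }0\le i\le i+5h<d_0+d_1 .
\end{equation}
For this to be useful, $e$ must not be too small. In the model case $e=1/q$ in row $q$. In general the same lower bound comes from $D$. Since $u(n_1,k_0+1)=0$, equation \eqref{eq:Du} at $(n_1,k_0)$ reads $\nu e=0$ with $\nu=n_1-k_0$, and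
\[
1\le\nu=n_1-\kappa+d_0\le n_1+d_0
\]
because $0\le\kappa\le n_1$. So $e$ is a nonzero multiple of $1/\nu$ in $\mathbb R/\mathbb Z$, and $1/\nu\le\|e\|\le\frac12$.

\begin{lemma}\label{lem:six}
There is an integer $h$ with $1\le h\le(n_1+d_0)^{1/5}+1$ such that, whenever $0\le i\le i+5h<d_0+d_1$, at least one $i'\in\{i,i+h,\dots,i+5h\}$ satisfies $\|g_5(i')\|>\varepsilon_1$.
\end{lemma}

\begin{proof}
Let $h$ be the least positive integer with $h^5\|e\|\ge2^{-7}$. Since $\lceil\nu^{1/5}\rceil^5\|e\|\ge1$, we have $h\le\nu^{1/5}+1$. If $h=1$, then $\|h^5e\|=\|e\|\ge2^{-7}$. If $h\ge2$, then $h\le2(h-1)$ gives $h^5\|e\|<2^5\cdot2^{-7}=\frac14$, so $\|h^5e\|=h^5\|e\|\ge2^{-7}$. If all six values had $\|g_5\|\le\varepsilon_1$, the left side of \eqref{eq:fifth} would be within $32\varepsilon_1=2^{-8}$ of an integer.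
\end{proof}

\subsection{The walk enters a cell where $u$ is large}
Let $z=d_0+5$ and let $W$ be the number of ones that the walk makes after time $n_1$ before its $z$-th zero; it has the law of $W_z$. At the $z$-th zero the walk is at the \emph{entry cell}
\[
(n_1+z+W,\ \kappa+W)=(n_1+i,\ k_0+i-5),\qquad i=z+W,
\]
where $u=g_5(z+W)$. Let $I$ be the set of integers in $[\frac abz-2\sqrt z,\ \frac abz-\sqrt z]$. The window is placed below the mean so that (L) keeps it inside the range of \eqref{eq:fifth} even when $d_1=\frac abd_0$. Since $z>\sqrt n$, for $n$ above a threshold we have $z\ge z_0$, $\frac abz\ge2\sqrt z$ and $\sqrt z>10+5\frac ab$. Then by (L), for $w\in I$,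
\begin{equation}\label{eq:window}
0\le w\le d_1+5\tfrac ab-\sqrt z<d_1-10,\qquad\text{and so}\qquad0\le z+w<d_0+d_1 .
\end{equation}

\begin{lemma}\label{lem:enter}
With probability at least $c_2$, we have $W\in I$ and $\|u\|>\varepsilon_1$ at the entry cell.
\end{lemma}

\begin{proof}
First, $h\le\sqrt z/96$ for $n$ above an absolute threshold. If $d_0\ge n_1$, then $h\le(2d_0)^{1/5}+1$ while $\sqrt z\ge d_0^{1/2}$ and $d_0\ge n$. If $d_0<n_1$, then $h\le(4n)^{1/5}+1$ while $\sqrt z\ge n^{1/4}$. The second comparison is the reason for the depth $5$: depth $l$ gives a step of order $n^{1/l}$.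

The set $I$ has at least $\sqrt z-1$ elements. Cut $\lfloor|I|/(6h)\rfloor$ disjoint blocks of $6h$ consecutive integers out of it. Each block is a disjoint union of $h$ progressions of length $6$ and step $h$, and by Lemma~\ref{lem:six} and \eqref{eq:window} each progression contains a $w$ with $\|g_5(z+w)\|>\varepsilon_1$. The number of such $w\in I$ is at least
\[
\frac{|I|}6-h\ge\frac{\sqrt z-1}6-\frac{\sqrt z}{96}\ge\frac{\sqrt z}{12},
\]
where the last step needs $7\sqrt z\ge16$. Each has $\mathbb P(W=w)\ge c_1/\sqrt z$, and $c_1/12=c_2$.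
\end{proof}

\subsection{The function $f$ is small at the entry cell}
The strip lemma works only inside $Z$, and the entry cell lies outside. We follow the strip up to the last moment at which it fits into $Z$ and cover the remaining bounded distance with crude estimates. Let $\tau$ be the time of the $(d_0-11)$-th zero after $n_1$, and let $q$ be the number of ones between $\tau$ and the $z$-th zero, which comes $16$ zeros later. Then $q$ has the law of $W_{16}$, and $\Omega_4=\{q>L_0\}$ has probability at most $c_2/8$.

\begin{lemma}\label{lem:small}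
If $W\in I$ and the path is off $\Omega_2\cup\Omega_3\cup\Omega_4$, then $|f|\le C_3\varepsilon$ at the entry cell.
\end{lemma}

\begin{proof}
Let $t-10\in[n_1,\tau]$, and let $z'$ and $w'$ be the numbers of zeros and ones made between $n_1$ and $t-10$. The cells of the strip in row $t$ have columns from $\kappa+w'$ to $\kappa+w'+10$, and $t-n_1=z'+w'+10$. They lie in $Z$ if and only if $z'<d_0-10$ and $w'<d_1-10$. Both hold, since $z'\le d_0-11$ and $w'\le W<d_1-10$ by \eqref{eq:window}. With $t^*=\tau+10$ and $Y=Y_{t^*}=S_\tau+5$, Lemma~\ref{lem:strip} gives $|f(t^*,Y+j)|\le\varepsilon$ for $|j|\le5$.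

By Lemma~\ref{lem:D}(c) and Lemma~\ref{lem:K}, $|E|\le K_L(t^*+1)\varepsilon$ on $Q_L(t^*,Y-5)$, which contains the cells $(t^*,Y+j)$ with $-11\le j\le L_0$. The cells with $-11\le j\le L_0-5$ lie within distance $L$ of $(\tau,S_\tau)$, so they are central. Move outward from the strip along row $t^*$ by \eqref{eq:step}. At each step $\max(|f|,K_L\varepsilon)$ grows by a factor at most $2C_1$, it starts at $K_L\varepsilon$, and at most $L$ steps are needed. Hence
\[
|f(t^*,Y+j)|\le(2C_1)^LK_L\,\varepsilon\qquad(-11\le j\le L_0-5).
\]
The entry cell is $(\tau+16+q,S_\tau+q)=(t^*+6+q,\,Y+q-5)$. Iterating the Pascal rule,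
\[
f(t^*+6+q,\,Y+q-5)=\sum_{l=0}^{6+q}\binom{6+q}l\,f(t^*,\,Y+q-5-l),
\]
and the columns on the right range from $Y-11$ to $Y+q-5\le Y+L_0-5$. The coefficients add up to $2^{6+q}\le2^{L_0+6}$, which gives the bound $C_3\varepsilon$.
\end{proof}

\subsection{End of the proof of Theorem~\ref{thm:B}}
Consider a path in the event of Lemma~\ref{lem:enter} that is off $\Omega_4$; such paths have probability at least $c_2-\frac{c_2}8$. If the path is also off $\Omega_2\cup\Omega_3$, then at the entry cell $(t,k)$, by Lemma~\ref{lem:small} and \eqref{eq:eps},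
\[
\Bigl\|\theta\binom tk\Bigr\|\ge\|u\|-|f|>\varepsilon_1-\tfrac14\varepsilon_1>\varepsilon .
\]
The entry cell lies on the path, so the walk hits $B$ after time $n_1$ and $\Omega_1$ occurs. In either case the path lies in $\Omega$, so $\mathbb P(\Omega\mid S_{n_1}=\kappa)\ge\frac78c_2$. This contradicts (S4). The thresholds imposed on $n$ in Sections~\ref{sec:strip} and~\ref{sec:edge} depend only on $a$, and not on $d_0$ or $d_1$, so $n$ could indeed be fixed before the two cases were separated.

Both cases are impossible, so \eqref{eq:hyp} fails for every $\theta\notin\mathbb Z$. This proves Theorem~\ref{thm:B} with $\varepsilon_p$ given by \eqref{eq:eps}, and with it Theorem~\ref{thm:A}. \qed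

\begin{thebibliography}{1}

\bibitem{pascal}
\emph{The Pascal adic transformation is loosely Bernoulli},
\texttt{http://www.numdam.org/item/10.1016/j.anihpb.2003.09.001.pdf},
doi:10.1016/j.anihpb.2003.09.001.

\end{thebibliography}
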